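# Flat descent fails for linear Grothendieck prestable $\infty$-categories

## 1. A two-piece cover of the affine line

Let $k$ be a field, $A=k[x]$, and cover the line by the complements of two points:
$$A\to B=A_x\times A_{x-1},\qquad A_x=k[x,x^{-1}],\quad A_{x-1}=k[x,(x-1)^{-1}].$$
This map is faithfully flat, so a nonzero $A$-module $M$ cannot satisfy $M\otimes_AB=0$. Now ask a dual question in the derived category: which $Y\in D(A)$ satisfy $\mathrm{RHom}_A(B,Y)=0$?

One piece alone kills plenty. For $Y=A/x$ we have $\mathrm{RHom}_A(A_x,Y)=0$, because $x$ acts on this object invertibly (through $A_x$) and by zero (through $Y$). But the other piece sees $Y$: the element $x-1$ is invertible on $A/x$, so $\mathrm{RHom}_A(A_{x-1},A/x)=\mathrm{RHom}_{A/x}(A_{x-1}/x,A/x)=A/x\neq0$.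

Suppose now that both pieces kill $Y$. There is a short exact sequence
$$0\to A\to A_x\times A_{x-1}\to A_{x(x-1)}\to0,\qquad (f,g)\mapsto f-g. \tag{1}$$
For surjectivity, write $1=ax^N+b(x-1)^N$, so that $\frac{h}{x^N(x-1)^N}=\frac{bh}{x^N}+\frac{ah}{(x-1)^N}$. Exactness on the left and in the middle is unique factorization in $k[x]$. Since
$$\mathrm{RHom}_A(A_{x(x-1)},Y)=\mathrm{RHom}_{A_x}\bigl(A_{x(x-1)},\mathrm{RHom}_A(A_x,Y)\bigr)=0,$$
applying $\mathrm{RHom}_A(-,Y)$ to (1) gives $Y=\mathrm{RHom}_A(A,Y)=0$.

So for this cover the full subcategory $\mathcal D=\{Y:\mathrm{RHom}_A(B,Y)=0\}\subset D(A)$ is zero. For any $B$, this subcategory is a category linear over $A$, and we shall see that it becomes zero after base change to $B$. If for some faithfully flat $A\to B$ it is not zero, then a nonzero $A$-linear category disappears on a flat cover, and linear categories cannot be glued from their restrictions to flat covers. The argument above used that $A$ is built from $B$ in finitely many steps, and for a general faithfully flat map nothing of this kind is given. The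 talk decides what happens then.

## 2. Linear prestable $\infty$-categories and the descent condition

HTT, HA and SAG denote Lurie's books *Higher Topos Theory*, *Higher Algebra* and *Spectral Algebraic Geometry*. Universes are enlarged when necessary. Tensor products of module spectra are derived. For a discrete commutative ring $A$ we write $\mathrm{Mod}_A=D(A)$, and $D^{\ge n}$ refers to cohomological grading. $\mathrm{CAlg}^{\mathrm{cn}}$ is the $\infty$-category of connective $\mathbb E_\infty$-rings.

**Definition (Grothendieck prestable).** A Grothendieck prestable $\infty$-category is a presentable prestable $\infty$-category in which filtered colimits commute with finite limits. Equivalently (SAG §C.1.2, C.1.4.1), it is a presentable $\infty$-category equivalent to the connective part $\mathcal E_{\ge0}$ of a t-structure on a presentable stable $\infty$-category $\mathcal E$ with $\mathcal E_{\le0}$ closed under filtered colimits; one may take $\mathcal E=\mathrm{Sp}(\mathcal C)=\mathrm{Sp}\otimes\mathcal C$. These form a full subcategory $\mathrm{Groth}_\infty\subset\mathrm{Pr}^L$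 (morphisms are colimit-preserving functors), whose tensor product is that of $\mathrm{Pr}^L$ (SAG C.4.2).

The basic example is $\mathrm{Mod}_A^{\mathrm{cn}}\subset\mathrm{Mod}_A$. A second one matters more today: every stable presentable $\mathcal D$ is Grothendieck prestable. It is prestable, and for $I$ filtered the functor $\mathrm{colim}:\mathrm{Fun}(I,\mathcal D)\to\mathcal D$ preserves finite colimits, hence finite limits, because it is a functor between stable $\infty$-categories.

**Definition (linear categories, base change).** For $A\in\mathrm{CAlg}^{\mathrm{cn}}$ put $F(A)=\mathrm{LinCat}^{\mathrm{PSt}}_A$, the $\infty$-category of $\mathrm{Mod}_A^{\mathrm{cn}}$-modules in $\mathrm{Groth}_\infty$: Grothendieck prestable $\mathcal C$ with an action of $\mathrm{Mod}_A^{\mathrm{cn}}$ preserving colimits separately in each variable. A map $A\to B$ induces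
$$\mathcal C\mapsto\mathcal C_B:=\mathrm{Mod}_B^{\mathrm{cn}}\otimes_{\mathrm{Mod}_A^{\mathrm{cn}}}\mathcal C\simeq\mathrm{Mod}_B(\mathcal C)\qquad(\text{HA 4.8.4.6}), \tag{2}$$
which makes $F$ a functor $\mathrm{CAlg}^{\mathrm{cn}}\to\widehat{\mathcal{C}at}_\infty$.

For example $(\mathrm{Mod}_A^{\mathrm{cn}})_B=\mathrm{Mod}_B^{\mathrm{cn}}$. By (2), an object of $\mathcal C_B$ is an object of $\mathcal C$ on which the algebra $B$, an object of the acting category, acts.

Let $\mathrm{LinCat}^{\mathrm{St}}_A=\mathrm{Mod}_{\mathrm{Mod}_A}(\mathrm{Pr}^L)$. Since $\mathrm{Sp}$ is an idempotent algebra in $\mathrm{Pr}^L$ and $\mathrm{Sp}\otimes\mathrm{Mod}_A^{\mathrm{cn}}=\mathrm{Mod}_A$, this is the full subcategory of $F(A)$ on the stable objects, compatibly with base change.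

**Definition (complete).** $\mathcal C$ is complete if $\mathcal C\to\varprojlim_n\tau_{\le n}\mathcal C$ is an equivalence, where $\tau_{\le n}\mathcal C$ is the full subcategory of $n$-truncated objects. The completion of a Grothendieck prestable $\mathcal C$ is $\widehat{\mathcal C}=\varprojlim_n\tau_{\le n}\mathcal C$, again Grothendieck prestable and complete. $\mathrm{LinCat}^{\mathrm{comp}}_A\subset F(A)$ is the full subcategory of complete objects, made functorial by completed base change $\mathcal C\mapsto(\mathcal C_B)^\wedge$.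

For instance, $\mathrm{Mod}^{\mathrm{cn}}_A$ is complete: a connective module is the limit of its Postnikov tower, and every tower of truncations arises in this way. A nonzero stable $\mathcal D$ is never complete: an $n$-truncated $X$ has $\pi_j\mathrm{Map}(Z,X)=0$ for $j>n$ and all $Z$. Since every object is a $j$-fold suspension, this gives $X=0$. So $\tau_{\le n}\mathcal D=0$ and $\widehat{\mathcal D}=0$.

**Definition (flat descent).** $A\to B$ in $\mathrm{CAlg}^{\mathrm{cn}}$ is faithfully flat if $\pi_0A\to\pi_0B$ is faithfully flat and $\pi_nA\otimes_{\pi_0A}\pi_0B\to\pi_nB$ is an isomorphism for all $n$. Its Čech conerve is $B^n=B^{\otimes_A(n+1)}$, and we put $B^{-1}=A$. A functor on $\mathrm{CAlg}^{\mathrm{cn}}$ satisfies descent for the flat topology if it carries finite products to products and if, for every faithfully flat $A\to B$, its value at $A$ maps by an equivalence to the limit over $[n]\in\Delta$ of its values at $B^n$.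

SAG proves that $F$ has étale descent (Theorem D.4.1.2) and descent along faithfully flat maps that are locally almost of finite presentation (Theorem D.4.1.6), and that $\mathrm{LinCat}^{\mathrm{comp}}$, with completed base change, has flat descent (Proposition D.6.6.2). The question is whether $F$ itself, with ordinary base change, satisfies descent for the flat topology, with no completeness imposed on the objects and no finiteness on the maps.

The answer is no: the functor $A\mapsto\mathrm{LinCat}^{\mathrm{PSt}}_A$ does not satisfy descent for the flat topology. There is a faithfully flat map of ordinary commutative rings $A\to B$ and a nonzero (even stable) $A$-linear Grothendieck prestable $\mathcal D$ with $\mathcal D_B=0$. The precise statements are these.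

**Theorem A.** There is a faithfully flat map of commutative rings $A\to B$ with $\mathrm{RHom}_A(B,A)=0$. Consequently there is a stable $0\ne\mathcal D\in F(A)$ with $\mathcal D_B=0$, and $F(A)\to\varprojlim_\Delta F(B^n)$ is not an equivalence.

**Definition (descendable).** For $A\to B$ let $\mathrm{Th}(B)\subset\mathrm{Mod}_A$ be the smallest thick $\otimes$-ideal containing $B$. The map is descendable if $A\in\mathrm{Th}(B)$.

The cover of Section 1 is descendable: $A_{x(x-1)}$ is a summand of $B\otimes_AA_{x(x-1)}$, so (1) exhibits $A$ as the fiber of a map between objects of $\mathrm{Th}(B)$. In general, $\mathrm{Th}(B)$ is the smallest thick subcategory $\mathcal T$ containing all $B\otimes_AN$ with $N\in\mathrm{Mod}_A$. Indeed $\mathcal T\subset\mathrm{Th}(B)$, and for fixed $N$ the class $\{M:M\otimes N\in\mathcal T\}$ is thick and contains every $B\otimes N'$. So $\mathcal T$ is already an ideal.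

**Theorem B.** For a faithfully flat $A\to B$ in $\mathrm{CAlg}^{\mathrm{cn}}$, the following are equivalent: (1) $F(A)\to\varprojlim_\Delta F(B^n)$ is an equivalence; (2) for every stable presentable $A$-linear $\mathcal D$, the functor $\mathcal D\to\varprojlim_\Delta\mathcal D_{B^n}$ is fully faithful; (3) $A\to B$ is descendable.

**Theorem C.** (i) If $A\to B$ is faithfully flat and $\pi_0B$ is an $\aleph_n$-presented $\pi_0A$-module (at most $\aleph_n$ generators and relations) for some $n<\omega$, then $F(A)\simeq\varprojlim_\Delta F(B^n)$. This holds for example if $|\pi_0A|,|\pi_0B|<\aleph_\omega$. (ii) There is a faithfully flat map of rings of cardinality $\aleph_\omega$ along which $F$ does not satisfy descent.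

Theorem A alone answers the question; its proof is Sections 3 to 7 and does not use Theorems B and C.

## 3. Why $\mathrm{RHom}_A(B,A)=0$ breaks descent

**Proposition 3.1.** Let $A\to B$ be a faithfully flat map of commutative rings with $A\ne0$ and $\mathrm{RHom}_A(B,A)=0$. Then $\mathcal D=\{Y\in\mathrm{Mod}_A:\mathrm{RHom}_A(B,Y)=0\}$ is a nonzero stable object of $F(A)$ with $\mathcal D_B=0$, and $F(A)\to\varprojlim_\Delta F(B^n)$ is not an equivalence.

**Step 1: $\mathcal D$ is presentable, stable and nonzero.** $\mathcal D$ consists of the local objects for the set of maps $\{B[i]\to0\}_{i\in\mathbb Z}$, and it is closed under limits and shifts. So it is a presentable stable accessible localization of $\mathrm{Mod}_A$, with exact localization functor $L:\mathrm{Mod}_A\to\mathcal D$ (HTT 5.5.4.15). By hypothesis $0\neq A\in\mathcal D$.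

**Step 2: the $A$-linear structure.** Let $\mathcal K=\ker L$, a localizing subcategory. For $Y\in\mathcal D$ we have $\mathrm{Map}(LB,Y)=\mathrm{Map}(B,Y)=0$. Taking $Y=LB$ gives $LB=0$, that is, $B\in\mathcal K$. For $K\in\mathcal K$ the class $\{M:M\otimes K\in\mathcal K\}$ is localizing and contains $A$, so it is all of $\mathrm{Mod}_A$. Hence $\mathcal K$ is a $\otimes$-ideal, and in particular
$$B\otimes_AY\in\mathcal K\quad\text{for all }Y\in\mathrm{Mod}_A. \tag{3}$$
A map $f$ is an $L$-equivalence iff $\mathrm{cofib}(f)\in\mathcal K$. Since $\mathrm{cofib}(M\otimes f)=M\otimes\mathrm{cofib}(f)$, the $L$-equivalences are stable under $M\otimes-$. By HA 2.2.1.9, $\mathcal D$ is symmetric monoidal with tensor product $L(X\otimes Y)$ and $L$ is symmetric monoidal. The tensor product preserves colimits in each variable: colimits in $\mathcal D$ are obtained by applying $L$ to colimits in $\mathrm{Mod}_A$, and $L(X\otimes L(\mathrm{colim}\,Y_i))=L(X\otimes\mathrm{colim}\,Y_i)=L(\mathrm{colim}\,X\otimes Y_i)$. So $L$ is a map in $\mathrm{CAlg}(\mathrm{Pr}^L)$ and $\mathcal D\in\mathrm{LinCat}^{\mathrm{St}}_A\subset F(A)$,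 with $M\in\mathrm{Mod}_A^{\mathrm{cn}}$ acting by $Y\mapsto L(M\otimes_AY)$.

**Step 3: $\mathcal D$ vanishes over $B$.** Let $Y\in\mathrm{Mod}_B(\mathcal D)=\mathcal D_B$. The composite of the unit $Y\to L(B\otimes_AY)$ and the action $L(B\otimes_AY)\to Y$ is the identity, so the underlying object of $Y$ is a retract of $L(B\otimes_AY)$, which is $0$ by (3). Hence $\mathcal D_B=0$, and $\mathcal D_{B^n}=(\mathcal D_B)_{B^n}=0$ for all $n\ge0$.

**Step 4: descent fails.** The zero $\infty$-category is a final object of each $F(B^n)$. Mapping spaces in $\varprojlim F(B^n)$ are limits of mapping spaces, so an object all of whose components are final is final. Hence $\mathcal D$ and $0$ have equivalent images in $\varprojlim_\Delta F(B^n)$, while $\mathcal D\not\simeq0$ in $F(A)$. So the functor is not an equivalence. $\square$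

This does not conflict with flat descent for complete objects: $\mathcal D$ is stable, so $\widehat{\mathcal D}=0$.

What remains for Theorem A is pure algebra: a faithfully flat $A\to B$ with $\mathrm{RHom}_A(B,A)=0$.

## 4. One variable, and the obstruction from global dimension

In degree zero this is easy. Let $S\subset k$ be an infinite set, $R=k[x]$ and $Q=R[(x-c)^{-1}:c\in S]$. If $\varphi:Q\to R$ is $R$-linear and $q\in Q$, then for every $c\in S$
$$\varphi(q)=(x-c)\,\varphi((x-c)^{-1}q), \tag{4}$$
so the polynomial $\varphi(q)$ vanishes at every $c\in S$, hence is $0$. Thus $\mathrm{Hom}_R(Q,R)=0$. With two disjoint infinite sets $S_0,S_1$ the product $Q_0\times Q_1$ is faithfully flat over $R$ (checked in Section 7), and $\mathrm{Hom}_R(Q_0\times Q_1,R)=0$. But $\mathrm{Ext}^1$ cannot vanish as well: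

**Proposition 4.1.** Let $A\to B$ be faithfully flat (commutative rings), $\mathrm{RHom}_A(B,A)=0$ and $K=B/A$. Then $\mathrm{RHom}_A(K^{\otimes m},A)\simeq A[-m]$ for all $m\ge0$. In particular, if $A\ne0$, then $A$ has infinite global dimension.

*Proof.* $A\to B$ is universally injective. From $0=\mathrm{Tor}_1(M,B)\to\mathrm{Tor}_1(M,K)\to M\to M\otimes B$ we see that $K$ is flat, so $K^{\otimes m}$ is an ordinary module. Applying $\mathrm{RHom}_A(-,A)$ to $A\to B\to K$ gives $\mathrm{RHom}_A(K,A)\simeq A[-1]$. Inductively,
$$\mathrm{RHom}_A(K^{\otimes m},A)=\mathrm{RHom}_A(K^{\otimes(m-1)},\mathrm{RHom}_A(K,A))=\mathrm{RHom}_A(K^{\otimes(m-1)},A)[-1]=A[-m].\ \square$$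

So $k[x_1,\dots,x_n]$ is never good enough, and infinitely many variables suggest themselves. The natural plan is to use one new variable for each cohomological degree that has to be killed.

## 5. Two variables: a cohomology class with infinitely many zeros

To treat the variables one after another we need a form of adjunction.

**Lemma 5.1.** Let $R',R''$ be commutative $k$-algebras, $X$ an $R'$-module, $Y$ an $R''$-module, $Z$ an $R'\otimes_kR''$-module. Then
$$\mathrm{RHom}_{R'\otimes_kR''}(X\otimes_kY,Z)\simeq\mathrm{RHom}_{R''}(Y,\mathrm{RHom}_{R'}(X,Z)).$$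
More precisely, if $P_\bullet\to X$ is a free resolution over $R'$, the right side is $\mathrm{RHom}_{R''}(Y,\mathrm{Hom}_{R'}(P_\bullet,Z))$.

*Proof.* Let $P'_\bullet\to Y$ be a free resolution over $R''$. Over the field $k$, the Künneth formula shows that $P\otimes_kP'$ is a free resolution of $X\otimes_kY$ over $R'\otimes_kR''$. Moreover $\mathrm{Hom}_{R'\otimes R''}(P_i\otimes_kP'_j,Z)=\mathrm{Hom}_{R''}(P'_j,\mathrm{Hom}_{R'}(P_i,Z))$. Take total complexes; only finitely many pairs $(i,j)$ occur in each degree. $\square$

We also use constantly: if $Y$ is a module over a ring and $N\in D^{\ge n}$, then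
$$\mathrm{RHom}(Y,N)\in D^{\ge n},\qquad H^n\mathrm{RHom}(Y,N)=\mathrm{Hom}(Y,H^n(N)). \tag{5}$$

Here is the first attempt. Let $k$ be infinite, let $(c_i)_{i\ge0}$ and $(d_i)_{i\ge0}$ be two sequences of distinct elements of $k$, and put
$$Q=k[x][(x-c_i)^{-1}:i\ge0],\qquad Q'=k[y][(y-d_i)^{-1}:i\ge0].$$
The complex $N=\mathrm{RHom}_{k[x]}(Q,k[x,y])$ lies in $D^{\ge1}$ by the argument of Section 4. By Lemma 5.1 and (5), $\mathrm{RHom}_{k[x,y]}(Q\otimes_kQ',k[x,y])$ lies in $D^{\ge1}$, and its $H^1$ is $\mathrm{Hom}_{k[y]}(Q',M)$ with $M=\mathrm{Ext}^1_{k[x]}(Q,k[x,y])$. We want this to vanish. As in (4), for $\varphi:Q'\to M$ the class $\varphi(q)$ is divisible by $y-d_i$, so it goes to $0$ under evaluation $y\mapsto d_i$, for every $i$. A polynomial with infinitely many zeros is zero. Is a cohomology class with infinitely many zeros zero?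

It is not. Put $g_n=(x-c_0)\cdots(x-c_n)$. Every finite product of factors $x-c_i$ divides $g_0\cdots g_{n-1}$ for large $n$. So $Q$ is the colimit of $k[x]\xrightarrow{g_0}k[x]\xrightarrow{g_1}\cdots$, and it has the free resolution $\bigoplus_nk[x]e_n\to\bigoplus_nk[x]e_n$, $e_n\mapsto e_n-g_ne_{n+1}$. Hence
$$M=\Bigl(\prod_{n\ge0}k[x,y]\Bigr)\Big/\bigl\{(q_n-g_nq_{n+1})_n\bigr\}.$$
A sequence $(p_n)$ of finite support is a coboundary: take $q_n=\sum_{m\ge n}g_ng_{n+1}\cdots g_{m-1}p_m$. Now let
$$p_n=\prod_{i<n}(y-d_i)^n\in k[y],\qquad m=[(p_n)_n]\in M.$$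
At $y=d_i$ the sequence has finite support, since $p_n(d_i)=0$ for $n>i$. So every evaluation of $m$ is zero. But $m\ne0$. Suppose $q_n-g_nq_{n+1}=p_n$ for all $n$. Then for every $N$
$$q_0=\sum_{m\le N}g_0\cdots g_{m-1}p_m+g_0\cdots g_Nq_{N+1}.$$
The $p_m$ have distinct degrees $m^2$, so they extend to a $k$-basis of $k[y]$, which is a $k[x]$-basis of $k[x,y]$. The coefficient $a_m\in k[x]$ of $p_m$ in $q_0$ is congruent to $g_0\cdots g_{m-1}$ modulo $g_0\cdots g_N$ for all $N\ge m$. The degree of $g_0\cdots g_N$ is unbounded, so $a_m=g_0\cdots g_{m-1}\ne0$. This holds for every $m$, although $q_0$ has only finitely many nonzero coefficients, a contradiction.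

Moreover $m$ is the value at $1$ of a homomorphism $Q'\to M$: for $f\in Q'$ we have $fp_n\in k[y]$ for $n\ge n_f$, and $f\mapsto[(fp_n)_{n\ge n_f}]$, with zeros in the places $n<n_f$, is well defined (finite support is invisible) and $k[y]$-linear. So $\mathrm{Ext}^1_{k[x,y]}(Q\otimes_kQ',k[x,y])\neq0$, and the second variable has not raised the degree.

The point where the argument stops can be seen exactly. For each $d_i$ there is a cochain $q_{d_i}$ bounding the evaluated cocycle, unique because $\mathrm{Hom}_{k[x]}(Q,k[x])=0$. Its zeroth entry is $\sum_{m\le i}g_0\cdots g_{m-1}p_m(d_i)$ with $p_i(d_i)\neq0$, so its $x$-degree is $1+2+\cdots+i=i(i+1)/2$. These degrees are unbounded, so the pointwise solutions for infinitely many $d_i$ never lie in a common finite-dimensional space, and there is no way to interpolate them by polynomials in $y$. If there are so many zeros that infinitely many of the solutions must have the same shape, interpolation becomes possible. That is the next lemma.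

## 6. A class with more than $2^\kappa$ zeros vanishes

**Lemma 6.1.** Let $k$ be a field, $R$ a commutative $k$-algebra, $V$ a $k$-vector space, $\dim_k(R\otimes_kV)\le\aleph_0$. Let $\kappa$ be an infinite cardinal and $P_\bullet$ a chain complex ($P_j=0$ for $j<0$) of free $R$-modules of rank $\le\kappa$. For a $k$-vector space $W$ put $H^j(W)=H^j(\mathrm{Hom}_R(P_\bullet,R\otimes_kW))$. Let $C\subset k$ with $|C|>2^\kappa$. If $m\in H^j(V[x])$ satisfies $\mathrm{ev}_c(m)=0$ in $H^j(V)$ for all $c\in C$, where $\mathrm{ev}_c:V[x]\to V$, $x\mapsto c$, then $m=0$.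

**Step 1: choose pointwise solutions.** Let $T_i$ be a basis of $P_i$ ($T_{-1}=\emptyset$), and write the differential $P_j\to P_{j-1}$ as $\tau\mapsto\sum_ta_{\tau t}t$, a finite sum for each $\tau$. We suppress a possible sign in the cochain differential, which only replaces $q$ by $-q$ below. Represent $m$ by a cocycle $p=(p_\tau)\in\prod_{T_j}R\otimes V[x]$. For $c\in C$ the evaluated cocycle is a coboundary, so there is $q_c\in\prod_{T_{j-1}}R\otimes V$ with
$$\sum_ta_{\tau t}\,q_{c,t}=p_\tau(c)\qquad\text{for all }\tau\in T_j.$$

**Step 2: make infinitely many solutions have the same shape.** Fix a countable basis $E$ of $R\otimes V$. For $t\in T_{j-1}$ let $F_c(t)\subset E$ be a finite set whose span contains $q_{c,t}$. Then $F_c$ is a function from a set of size $\le\kappa$ to the countable set of finite subsets of $E$, and there are at most $\aleph_0^\kappa=2^\kappa$ such functions. If all fibers of $c\mapsto F_c$ were finite, we would get $|C|\le2^\kappa$. So there is an infinite $C'\subset C$ on which $F_c=F$ does not depend on $c$.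

**Step 3: turn the equation into linear equations over $k$.** Put $J=\bigsqcup_tF(t)$ and look for $q_t=\sum_{f\in F(t)}y_{t,f}f$ with unknowns $y_{t,f}$. For $\tau\in T_j$ and $e\in E$, the coefficient of $e$ in $\sum_ta_{\tau t}q_t$ is a finite linear form $\ell_{\tau,e}\in k^{(J)}$ in the unknowns: only finitely many $t$ have $a_{\tau t}\neq0$, and each $F(t)$ is finite. Let $\pi_{\tau,e}\in k[x]$ be the coefficient of $e$ in $p_\tau\in(R\otimes V)[x]$. We must solve
$$\ell_{\tau,e}(y)=\pi_{\tau,e}\quad(\text{all }\tau,e),\qquad y\in k[x]^J. \tag{6}$$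
Such a solution is the same as a $k$-linear map $k^{(J)}\to k[x]$ with $\ell_{\tau,e}\mapsto\pi_{\tau,e}$.

**Step 4: solve it.** Let $\sum_i\alpha_i\ell_{\tau_i,e_i}=0$ be a finite relation with $\alpha_i\in k$. For $c\in C'$ the coordinates of $q_c$ solve the system with right-hand sides $\pi_{\tau,e}(c)$. So $\sum_i\alpha_i\pi_{\tau_i,e_i}(c)=0$ for all $c$ in the infinite set $C'$, and hence $\sum_i\alpha_i\pi_{\tau_i,e_i}=0$ in $k[x]$. Therefore $\ell_{\tau,e}\mapsto\pi_{\tau,e}$ is well defined on the span of the $\ell$'s, and it extends linearly to $k^{(J)}$. Since each $F(t)$ is finite, the resulting solution of (6) defines an element $q\in\prod_{T_{j-1}}R\otimes V[x]$ with coboundary $p$. So $m=0$. $\square$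

## 7. Infinitely many variables: proof of Theorem A

Recall $\beth_0=\aleph_0$, $\beth_{m+1}=2^{\beth_m}$, $\beth_\omega=\sup_m\beth_m$. Put $\kappa_n=\beth_{2n}$. Then $\kappa_0=\aleph_0$, and for $n\ge1$
$$\kappa_n>\beth_{2n-1}=2^{\kappa_{n-1}}. \tag{7}$$
Let $k$ be any field with $|k|\ge\beth_\omega$. For $n\ge1$ choose disjoint $S_{n,0},S_{n,1}\subset k$ of cardinality $\kappa_n$, and put $R_n=k[x_n]$ and
$$Q_{n,\varepsilon}=R_n[(x_n-c)^{-1}:c\in S_{n,\varepsilon}],\qquad B_n=Q_{n,0}\times Q_{n,1},$$
$$A=k[x_1,x_2,\dots]=\bigotimes_nR_n,\qquad B=\bigotimes_nB_n=\mathrm{colim}_n\,B_1\otimes_k\cdots\otimes_kB_n.$$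
(In this section $B_n$ is a factor, not a term of the Čech conerve $B^n$.) Write $A_{\le n}=k[x_1,\dots,x_n]$ and $B_{\le n}=B_1\otimes_k\cdots\otimes_kB_n$, both equal to $k$ for $n=0$, and $V_n=k[x_i:i>n]$, $B_{>n}=\bigotimes_{i>n}B_i$.

**Lemma 7.1.** If $A_i\to B_i$ $(i\ge1)$ are faithfully flat maps of commutative $k$-algebras, then $\bigotimes_iA_i\to\bigotimes_iB_i$ is faithfully flat.

*Proof.* Write $A=\bigotimes A_i$, $B=\bigotimes B_i$, and let $A_{\le n},B_{\le n}$ be the finite tensor products. The map $A_{\le n}\to B_{\le n}$ is a composite of base changes of the $A_i\to B_i$, $i\le n$, so $A\to A\otimes_{A_{\le n}}B_{\le n}$ is faithfully flat. The colimit of these $A$-algebras over $n$ is $B$, because every element of $\bigotimes_{i>n}A_i$ involves only finitely many factors. So $B$ is flat. For an $A$-module $M$ each $M\to M\otimes_{A_{\le n}}B_{\le n}$ is injective. Hence $M\to M\otimes_AB$ is injective, and $M\otimes_AB\ne0$ if $M\neq0$. $\square$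

**Step 1: $A\to B$ is faithfully flat.** $B_n$ is a product of localizations of $R_n$, hence flat. A prime of $R_n$ dying in $Q_{n,0}$ contains some $x_n-c$ with $c\in S_{n,0}$, so it is $(x_n-c)$. As $c\notin S_{n,1}$, no $x_n-c'$ with $c'\in S_{n,1}$ lies in it, so it survives in $Q_{n,1}$. Thus $\mathrm{Spec}\,B_n\to\mathrm{Spec}\,R_n$ is surjective and $R_n\to B_n$ is faithfully flat. Apply Lemma 7.1.

**Step 2: each variable raises the degree by one.** The purpose of the step is the claim
$$\mathrm{RHom}_{A_{\le n}}(B_{\le n},A)\in D^{\ge n}\qquad\text{for all }n\ge0, \tag{8}$$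
by induction on $n$. For $n=0$ the object is $\mathrm{RHom}_k(k,A)=A$. Let $n\ge1$ and write $x=x_n$.

*Small resolutions.* There is a resolution $P_\bullet$ of $B_{\le n-1}$ by free $A_{\le n-1}$-modules of rank $\le\kappa_{n-1}$. First, $B_i$ is generated as an $R_i$-module by the finite products of inverses $(x_i-c)^{-1}$ in its two factors, a set of cardinality $\kappa_i$. So $B_{\le n-1}$ has at most $\kappa_{n-1}$ generators (one generator if $n=1$). Second, $A_{\le n-1}$ is Noetherian. So a submodule of a free module of rank $\le\kappa_{n-1}$ is the union of its intersections with the finite-rank coordinate submodules; there are at most $\kappa_{n-1}$ of these, and each intersection is finitely generated. Hence such a submodule again has at most $\kappa_{n-1}$ generators, and the resolution can be built term by term.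

*Reduction to a Hom.* Let $N=\mathrm{Hom}_{A_{\le n-1}}(P_\bullet,A)$, a complex of $R_n$-modules. Lemma 5.1 with $R'=A_{\le n-1}$, $R''=R_n$ gives
$$\mathrm{RHom}_{A_{\le n}}(B_{\le n},A)\simeq\mathrm{RHom}_{R_n}(B_n,N).$$
By induction $N\in D^{\ge n-1}$. By (5) it suffices to show $\mathrm{Hom}_{R_n}(B_n,M)=0$ for $M=H^{n-1}(N)$.

*Too many zeros.* We have $A=A_{\le n-1}\otimes_kV_n[x]$. In the notation of Lemma 6.1 with $R=A_{\le n-1}$, $V=V_n$, $\kappa=\kappa_{n-1}$, we have $M=H^{n-1}(V_n[x])$, with $x$ acting by functoriality. The space $R\otimes_kV=k[x_i:i\ne n]$ has countable dimension, as the lemma requires. Since $\mathrm{ev}_c\circ(x-c)=0$ on $V_n[x]$, the map $\mathrm{ev}_c:M\to H^{n-1}(V_n)$ kills $(x-c)M$. Let $\varphi:Q_{n,\varepsilon}\to M$ be $R_n$-linear and $q\in Q_{n,\varepsilon}$. For $c\in S_{n,\varepsilon}$ we have $\varphi(q)=(x-c)\varphi((x-c)^{-1}q)$, so $\mathrm{ev}_c(\varphi(q))=0$. By (7), $|S_{n,\varepsilon}|>2^{\kappa_{n-1}}$, so Lemma 6.1 gives $\varphi(q)=0$. As an $R_n$-module $B_n=Q_{n,0}\oplus Q_{n,1}$, so $\mathrm{Hom}_{R_n}(B_n,M)=0$,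 and (8) follows.

**Step 3: pass to infinitely many variables.** Apply Lemma 5.1 with $R'=A_{\le n}$, $R''=V_n$ to $B=B_{\le n}\otimes_kB_{>n}$:
$$\mathrm{RHom}_A(B,A)\simeq\mathrm{RHom}_{V_n}\bigl(B_{>n},\mathrm{RHom}_{A_{\le n}}(B_{\le n},A)\bigr).$$
By (8) and (5) this is in $D^{\ge n}$ for every $n$, hence it is $0$. With Proposition 3.1 this proves Theorem A, and flat descent fails. $\blacksquare$

## 8. Fully faithful restriction forces descendability

Now fix a faithfully flat $A\to B$ in $\mathrm{CAlg}^{\mathrm{cn}}$. This section proves (1)⇒(2)⇒(3) of Theorem B.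

**Proof of (1)⇒(2): recover $\mathcal D$ from mapping spaces.** Let $\mathcal D$ be stable, presentable, $A$-linear. Evaluation at the unit gives $\mathrm{Map}_{F(A)}(\mathrm{Mod}_A^{\mathrm{cn}},\mathcal D)=\mathcal D^{\simeq}$, and similarly over each $B^n$. So (1) gives $\mathcal D^\simeq\simeq\varprojlim(\mathcal D_{B^n})^\simeq$. The category $\mathrm{Fun}(\Delta^1,\mathcal D)$ with pointwise action is also stable, presentable and $A$-linear, and $\mathrm{Mod}_{B^n}(\mathrm{Fun}(\Delta^1,\mathcal D))=\mathrm{Fun}(\Delta^1,\mathrm{Mod}_{B^n}(\mathcal D))$. So the same holds for it. Hence $\mathcal D\to\varprojlim\mathcal D_{B^n}$ is an equivalence on cores and on cores of arrow categories, and so it is an equivalence; in particular it is fully faithful.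

**Proof of (2)⇒(3).** The idea is to apply (2) to a category made for the purpose, in which a map is zero exactly when one of the maps $F_m\to A$ below is null.

**Step 1: rewrite (2).** For stable presentable $A$-linear $\mathcal D$ and $X,Y\in\mathcal D$, (2) and adjunction give
$$\mathrm{Map}(Y,X)\simeq\varprojlim\mathrm{Map}_{\mathcal D_{B^n}}(B^n\otimes Y,B^n\otimes X)=\mathrm{Map}\bigl(Y,\varprojlim_\Delta B^n\otimes X\bigr),$$
so $X\simeq\varprojlim_\Delta B^\bullet\otimes X$. Let $T_n=\varprojlim_{\Delta_{\le n}}B^\bullet\in\mathrm{Mod}_A$, a finite limit (HA 1.2.4.17), and $F_n=\mathrm{fib}(A\to T_n)$. The functor $-\otimes X$ is exact, so $T_n\otimes X=\varprojlim_{\Delta_{\le n}}B^\bullet\otimes X$, and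
$$\varprojlim_nF_n\otimes X=0\quad\text{for all such }\mathcal D\text{ and all }X\in\mathcal D. \tag{9}$$

**Step 2: a category containing a cone over the tower $F_n$.** Let $J=\mathbb Z_{\ge0}^{op}$ and let $J^\triangleleft$ be $J$ with an initial object $z$ adjoined. For a small $\infty$-category $I$ let $\mathrm{Mod}_A[I]=\mathrm{Fun}(I^{op},\mathrm{Mod}_A)$, the free $A$-linear presentable stable $\infty$-category on $I$; the generator at $i$ corepresents $V\mapsto\Omega^\infty V(i)$. (For $I$ a point this is $\mathrm{Mod}_A$ with generator $A$.) The diagram $n\mapsto F_n$ on $J$ gives an $A$-linear functor $\Phi:\mathrm{Mod}_A[J]\to\mathrm{Mod}_A$ with right adjoint $W\mapsto(n\mapsto\mathrm{RHom}_A(F_n,W))$. Form the pushout in $\mathrm{LinCat}^{\mathrm{St}}_A$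
$$\mathcal D=\mathrm{Mod}_A\sqcup_{\mathrm{Mod}_A[J]}\mathrm{Mod}_A[J^\triangleleft].$$
It is computed in $\mathrm{Pr}^L$, that is, as the pullback of $\infty$-categories along right adjoints (HA 4.2.3.5, HTT 5.5.3.18). So objects of $\mathcal D$ are pairs $(W,V)$ with $W\in\mathrm{Mod}_A$, $V:(J^\triangleleft)^{op}\to\mathrm{Mod}_A$, and an identification $V(n)\simeq\mathrm{RHom}_A(F_n,W)$ on $J^{op}$. Thus $V$ is the sequence $\mathrm{RHom}_A(F_0,W)\to\mathrm{RHom}_A(F_1,W)\to\cdots$ together with a cocone to $V(z)$.

Let $x\in\mathcal D$ be the image of $A\in\mathrm{Mod}_A$, and denote again by $z\in\mathcal D$ the image of the generator at the cone point. The functors $\mathrm{Mod}_A\to\mathcal D$ and $\mathrm{Mod}_A[J^\triangleleft]\to\mathcal D$ are left adjoint to the two projections, so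
$$\mathrm{Map}(N\otimes x,(W,V))=\mathrm{Map}_A(N,W),\qquad\mathrm{Map}(z,(W,V))=\Omega^\infty V(z).$$
In $\mathcal D$ the generator at $n\in J$ is identified with $F_n\otimes x$. So the maps $z\to n$ of $J^\triangleleft$ give a cone $z\to F_n\otimes x$ $(n\in J)$.

**Step 3: use (9).** Consider the composite $z\to F_0\otimes x\to x$, which is also $z\to F_n\otimes x\to x$ for every $n$. On maps into $(W,V)$ it induces $\Omega^\infty W\to\Omega^\infty\mathrm{RHom}_A(F_n,W)\to\Omega^\infty V(z)$. It factors through $\varprojlim_nF_n\otimes x$, which is $0$ by (9). So $z\to x$ is null.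

**Step 4: read off a nullhomotopy.** Test this on the object with $W=A$ and $V$ the colimit cocone, so $V(z)=\mathrm{colim}_n\mathrm{RHom}_A(F_n,A)$. The image of $1\in\pi_0A$ in $\mathrm{colim}_n\pi_0\mathrm{Map}_A(F_n,A)$ is the class of the canonical maps $F_n\to A$, and it is $0$. A filtered colimit is involved, so some $F_m\to A$ is null. From the fiber sequence $F_m\to A\to T_m$, the identity of $A$ extends over $T_m$, so $A$ is a retract of $T_m$. As $T_m$ is a finite limit of objects $B^j\in\mathrm{Th}(B)$, we get $A\in\mathrm{Th}(B)$. $\square$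

## 9. Descendable maps satisfy descent

This section proves (3)⇒(1) of Theorem B. Assume that $A\to B$ is faithfully flat and descendable. The tool is HA 4.7.5.3, applied to opposite $\infty$-categories. Let $\mathcal C^\bullet$ be an augmented cosimplicial $\infty$-category with $G:\mathcal C^{-1}\to\mathcal C^0$. Suppose that totalizations of $G$-split cosimplicial objects exist in $\mathcal C^{-1}$ and are preserved by $G$; that for each $[m]\to[n]$ in $\Delta_+$ the square formed by $d^0:\mathcal C^m\to\mathcal C^{m+1}$ and $d^0:\mathcal C^n\to\mathcal C^{n+1}$ is right adjointable (the functors $d^0$ have right adjoints, compatible with the other two functors of the square); and that $G$ is conservative. Then $\mathcal C^{-1}\simeq\varprojlim_\Delta\mathcal C^n$.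

**Step 1: $\mathcal D\simeq\varprojlim_\Delta\mathcal D_{B^n}$ for $\mathcal D\in\mathrm{LinCat}^{\mathrm{St}}_A$.** Let $G=B\otimes-:\mathcal D\to\mathcal D_B$.

*Conservativity.* By exactness it is enough to treat objects. If $B\otimes X=0$, the thick subcategory $\{M\in\mathrm{Mod}_A:M\otimes X=0\}$ contains every $B\otimes N$, hence $A$. So $X=0$.

*Adjointability.* The right adjoint of $d^0$ is restriction of scalars along $B^m\to B^{m+1}$. Since $B^{n+1}\simeq B^{m+1}\otimes_{B^m}B^n$, for $Z\in\mathcal D_{B^{m+1}}$ we have $B^n\otimes_{B^m}Z\simeq B^{n+1}\otimes_{B^{m+1}}Z$, which is the required compatibility.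

*Totalizations.* Let $X^\bullet$ be $G$-split, and write $\mathrm{Tot}_m$ for the limit over $\Delta_{\le m}$. Let $c:\mathcal D\to\mathrm{Pro}(\mathcal D)$ be the fully faithful exact embedding, formed in a larger universe. Its image is thick because $\mathcal D$ is idempotent complete. Consider the functor
$$M\mapsto\varprojlim_mc(\mathrm{Tot}_m(M\otimes X^\bullet))=\varprojlim_\Delta c(M\otimes X^\bullet),\qquad\mathrm{Mod}_A\to\mathrm{Pro}(\mathcal D).$$
The equality holds because $c$ preserves finite limits. The functor is exact, so the $M$ for which its value lies in $c(\mathcal D)$ form a thick subcategory. For $M=B\otimes N$ the object $M\otimes X^\bullet$ is split, since it is obtained from $G(X^\bullet)$ by functors. Hence so is $c(M\otimes X^\bullet)$, and its limit is $c$ of the augmentation, which lies in $c(\mathcal D)$. By descendability the same holds for $M=A$: there is $X\in\mathcal D$ with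
$$c(X)\simeq\varprojlim_mc(\mathrm{Tot}_mX^\bullet). \tag{10}$$
Mapping $c(Y)$ into both sides gives $\mathrm{Map}(Y,X)=\varprojlim_m\mathrm{Map}(Y,\mathrm{Tot}_mX^\bullet)$, so $X=\varprojlim_\Delta X^\bullet$. The extension of the exact functor $B\otimes-:\mathcal D\to\mathcal D$ to $\mathrm{Pro}(\mathcal D)$ preserves cofiltered limits. Applied to (10) it gives $c(B\otimes X)\simeq\varprojlim_mc(\mathrm{Tot}_m(B\otimes X^\bullet))$, hence $B\otimes X\simeq\varprojlim_\Delta B\otimes X^\bullet$ in $\mathcal D$, again by mapping $c(Y)$ in. As $\mathcal D_B\to\mathcal D$ is conservative and preserves limits, $G$ preserves the totalization.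

**Step 2: $\mathrm{LinCat}^{\mathrm{St}}_A\simeq\varprojlim_\Delta\mathrm{LinCat}^{\mathrm{St}}_{B^n}$.** We use the same criterion one level up. $\mathrm{LinCat}^{\mathrm{St}}_A$ has all small limits, computed on underlying $\infty$-categories. The functor $G:\mathcal D\mapsto\mathcal D_B=\mathrm{Mod}_B(\mathcal D)\simeq\mathrm{LFun}_{\mathrm{Mod}_A}(\mathrm{Mod}_B,\mathcal D)$ (HA 4.8.4.1) preserves limits. The right adjoints of the $d^0$ are restrictions of scalars, and adjointability follows from $\mathrm{Mod}_{B^{n+1}}\simeq\mathrm{Mod}_{B^{m+1}}\otimes_{\mathrm{Mod}_{B^m}}\mathrm{Mod}_{B^n}$. If $f:\mathcal D\to\mathcal D'$ becomes an equivalence over $B$, then all $f_{B^n}$ are equivalences, and $f\simeq\varprojlim f_{B^n}$ is one by Step 1. So $G$ is conservative.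

**Step 3: t-structures and flat base change.** To pass from stable to prestable categories we record three facts. Let $R\to R'$ be a map in $\mathrm{CAlg}^{\mathrm{cn}}$, $\mathcal C\in F(R)$ and $\mathcal E=\mathrm{Sp}(\mathcal C)$. Then $\mathcal C\to\mathcal E$ is fully faithful onto $\mathcal E_{\ge0}$ for a t-structure with $\mathcal E_{\le0}$ closed under filtered colimits (SAG §C.1.2, C.1.4.1).

First, $\mathrm{Sp}(\mathcal C_{R'})=\mathrm{Mod}_{R'}(\mathcal E)$, and $\mathcal C_{R'}=\mathrm{Mod}_{R'}(\mathcal C)$ is its full subcategory of objects with underlying object in $\mathcal C$.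

Second, an object $Y$ of $\mathrm{Mod}_{R'}(\mathcal E)$ is coconnective iff its underlying object $UY$ is. Indeed $\mathcal C_{R'}$ is generated under colimits by the $R'\otimes_RX$ with $X\in\mathcal C$, and $\mathrm{Map}(R'\otimes_RX[1],Y)=\mathrm{Map}(X[1],UY)$.

Third, if $R\to R'$ is flat, then $R'\otimes_R-:\mathcal E\to\mathrm{Mod}_{R'}(\mathcal E)$ is t-exact. It preserves connective objects because $R'$ is connective. And $R'$ is a filtered colimit of finite free $R$-modules (HA 7.2.2.15), so $R'\otimes_R-$ preserves $\mathcal E_{\le0}$.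

**Step 4: $F(A)\to\varprojlim_\Delta F(B^n)$ is fully faithful.** Let $\mathcal C\in F(A)$, $\mathcal E=\mathrm{Sp}(\mathcal C)$. By Step 1, $\varprojlim_\Delta\mathcal C_{B^n}$ is the full subcategory of those $X\in\varprojlim\mathcal E_{B^n}=\mathcal E$ with $B\otimes X\in\mathcal C$; the conditions for $n\ge1$ follow from that for $n=0$ by base change along $B\to B^n$. For such $X$ we have, by t-exactness, $B\otimes\tau_{\le-1}X=\tau_{\le-1}(B\otimes X)=0$. So $\tau_{\le-1}X=0$ by conservativity, and $X\in\mathcal C$. Therefore $\mathcal C\simeq\varprojlim_\Delta\mathcal C_{B^n}$, also as a limit in $\mathrm{Mod}_{\mathrm{Mod}_A^{\mathrm{cn}}}(\mathrm{Pr}^L)$ (HTT 5.5.3.13, HA 4.2.3.3). Hence for $\mathcal C'\in F(A)$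
$$\mathrm{Map}_{F(A)}(\mathcal C',\mathcal C)\simeq\varprojlim\mathrm{Map}_{F(A)}(\mathcal C',\mathcal C_{B^n})=\varprojlim\mathrm{Map}_{F(B^n)}(\mathcal C'_{B^n},\mathcal C_{B^n}).$$

**Step 5: construct $\mathcal C$ from a descent datum.** Let $(\mathcal C_n)\in\varprojlim F(B^n)$ and $\mathcal E_n=\mathrm{Sp}(\mathcal C_n)$. By Step 2 there is $\mathcal D\in\mathrm{LinCat}^{\mathrm{St}}_A$ with compatible equivalences $\mathcal D_{B^n}\simeq\mathcal E_n$. By Step 1, $\mathcal D\simeq\varprojlim_\Delta\mathcal E_n$, which is also the limit over the subcategory $\Delta_s$ of injective maps (HTT 6.5.3.7). We pass to $\Delta_s$ because there all transition maps are flat: for injective $[n]\to[m]$ the map $B^n\to B^m$ is a composite of base changes of $A\to B$. So $\mathcal E_n\to\mathcal E_m$ is t-exact. Hence, over $\Delta_s$, the inclusions $\mathcal C_n\subset\mathcal E_n$ have right adjoints $\tau_{\ge0}$ commuting with the transition functors. Therefore $\varprojlim_{\Delta_s}\mathcal C_n\subset\mathcal D$ has a right adjoint computed levelwise (HA 4.7.4.19). Put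
$$\mathcal C:=\mathcal D_{\ge0}:=\{X\in\mathcal D:B\otimes X\in\mathcal C_0\}=\varprojlim_{\Delta_s}\mathcal C_n.$$
The last equality holds because $\mathcal E_0\to\mathcal E_n$ carries $\mathcal C_0$ into $\mathcal C_n$.

The subcategory $\mathcal C$ is closed under colimits and extensions and is coreflective, so it is the connective part of a t-structure on $\mathcal D$. The coreflection is levelwise and $B\otimes-$ is conservative, so
$$X\in\mathcal D_{\le-1}\iff\tau_{\ge0}X=0\iff\tau_{\ge0}(B\otimes X)=0\iff B\otimes X\in(\mathcal E_0)_{\le-1}.$$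
Hence $\mathcal D_{\le-1}$ is closed under filtered colimits. Also $\mathcal C=\mathcal D\times_{\mathcal E_0}\mathcal C_0$ is presentable. Thus $\mathcal C$ is Grothendieck prestable (SAG C.1.4.1). It is stable under the action of $M\in\mathrm{Mod}_A^{\mathrm{cn}}$, since $B\otimes(M\otimes X)=M\otimes(B\otimes X)$. So $\mathcal C\in F(A)$.

**Step 6: $\mathcal C_{B^n}=\mathcal C_n$ inside $\mathcal D_{B^n}=\mathcal E_n$.** Since the action of $B$ preserves $\mathcal C$, the category $\mathcal C_B=\mathrm{Mod}_B(\mathcal C)$ is the full subcategory of those $Y\in\mathrm{Mod}_B(\mathcal D)=\mathcal E_0$ with underlying object $UY\in\mathcal C$. Let $i_1,i_2:B\to B\otimes_AB=B^1$ be the two inclusions. The category $\mathcal C_1\subset\mathcal E_1=\mathrm{Mod}_{B^1}(\mathcal D)$ is the base change of $\mathcal C_0$ along either of them. So for $Z\in\mathcal E_1$, with restrictions of scalars $i_1^*,i_2^*$,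
$$i_1^*Z\in\mathcal C_0\iff Z\in\mathcal C_1\iff i_2^*Z\in\mathcal C_0. \tag{11}$$
Given $Y\in\mathcal E_0$, take $Z=B^1\otimes_{B,i_2}Y$. Then $i_1^*Z=B\otimes_AUY$. So $UY\in\mathcal C$ iff $i_1^*Z\in\mathcal C_0$ iff $i_2^*Z\in\mathcal C_0$. If $Y\in\mathcal C_0$, then $Z\in\mathcal C_1$ and the last condition holds. Conversely, $Y$ is a retract of $i_2^*Z=i_2^*(B^1\otimes_{B,i_2}Y)$, via the multiplication $B^1\to B$, which is a left inverse of $i_2$; so $i_2^*Z\in\mathcal C_0$ implies $Y\in\mathcal C_0$. Hence $\mathcal C_B=\mathcal C_0$ inside $\mathcal E_0$. Base changing along a map $B\to B^n$ of the conerve, $\mathcal C_{B^n}=\mathcal C_n$ inside $\mathcal E_n$ for all $n$.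

**Step 7: the descent data agree.** We have maps
$$(\mathcal C_{B^n})\to(\mathcal D_{B^n})\simeq(\mathcal E_n)\leftarrow(\mathcal C_n)$$
in $\varprojlim F(B^n)$ which are levelwise fully faithful, hence monomorphisms. The space of factorizations of one through the other is the limit of the levelwise spaces of factorizations. Each of these is contractible, since by Step 6 the full subcategories agree. So each map factors through the other. Because both maps are monomorphisms, the two factorizations are inverse to each other, and $(\mathcal C_{B^n})\simeq(\mathcal C_n)$ in $\varprojlim F(B^n)$. With Step 4 this proves (1), and Theorem B. $\blacksquare$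

## 10. $\aleph_n$-presented covers are descendable

We prove Theorem C(i). By Theorem B it suffices to show that the map is descendable, and this will follow from a bound on projective dimension.

**Step 1: a flat $\aleph_n$-presented module $M$ over a commutative ring $R$ has $\mathrm{pd}\,M\le n+1$.** Take the finite sets of generators together with finite sets of relations among them. They present $M$ as $\mathrm{colim}_IM_i$ with $I$ directed, $|I|\le\aleph_n$, and $M_i$ finitely presented. We prove by induction on $n$ that every flat colimit of this form has $\mathrm{pd}\le n+1$.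

*Preparation.* By Lazard's theorem $M$ is a filtered colimit of finite free modules, so $M_i\to M$ factors as $M_i\to L\to M$ with $L$ finite free. The map $L\to M$ lifts to some $M_{j'}$ with $j'\ge i$. The two maps $M_i\to L\to M_{j'}$ and $M_i\to M_{j'}$ agree in $M$, hence in some $M_{j(i)}$ with $j(i)\ge j'$, because $M_i$ is finitely generated. So $M_i\to M_{j(i)}$ factors through a finite free module.

*The case $n=0$.* Choose a cofinal sequence $i_0\le i_1\le\cdots$ with $i_{r+1}\ge j(i_r)$. Its transition maps factor through finite free modules $L_r$, so $M$ is the colimit of $L_0\to L_1\to\cdots$. The sequence $0\to\bigoplus L_r\to\bigoplus L_r\to M\to0$ gives $\mathrm{pd}\,M\le1$.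

*A filtration for $n\ge1$.* Write $I=\bigcup_{\alpha<\omega_n}I_\alpha$, a continuous increasing union of nonempty directed subposets closed under $j$, with $|I_\alpha|\le\aleph_{n-1}$. To get it, enumerate $I=\{i_\beta\}_{\beta<\omega_n}$ and let $I_\alpha$ be the closure of $\{i_0\}\cup\{i_\beta:\beta<\alpha\}$ under $j$ and under a chosen function giving an upper bound of two elements. Put $M_\alpha=\mathrm{colim}_{I_\alpha}M_i$. It is flat: any map from a finitely presented module to it factors through some $M_i\to M_{j(i)}$ with $i\in I_\alpha$, hence through a finite free module. So $\mathrm{pd}\,M_\alpha\le n$ by induction. By continuity $M_\lambda=\mathrm{colim}_{\alpha<\lambda}M_\alpha$ for limit $\lambda$, and $M=\mathrm{colim}_{\alpha<\omega_n}M_\alpha$.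

*Compatible resolutions.* The maps $M_\alpha\to M_{\alpha+1}$ need not be injective, so we replace them by injections of complexes. We construct complexes $Q_\alpha$ of free modules, zero in negative degrees, with quasi-isomorphisms $\epsilon_\alpha:Q_\alpha\to M_\alpha$ and compatible injections $Q_\alpha\to Q_\beta$ over $M_\alpha\to M_\beta$, such that $Q_{\alpha+1}/Q_\alpha$ is free in each degree and $Q_\lambda=\bigcup_{\alpha<\lambda}Q_\alpha$ for limit $\lambda$. Let $Q_0$ be a free resolution of $M_0$. Given $Q_\alpha$, let $P\to M_{\alpha+1}$ be a free resolution and let $\theta:Q_\alpha\to P$ be a chain map lifting $Q_\alpha\to M_\alpha\to M_{\alpha+1}$. Let $Q_{\alpha+1}$ be the mapping cylinder of $\theta$, which in degree $r$ is $(Q_\alpha)_r\oplus(Q_\alpha)_{r-1}\oplus P_r$. Its projection to $P$ is a homotopy equivalence restricting to $\theta$ on $Q_\alpha$, so composing with $P\to M_{\alpha+1}$ gives $\epsilon_{\alpha+1}$. At limits the union is free in each degree, and $\epsilon_\lambda$ is a quasi-isomorphism because filtered colimits are exact. For the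 same reason $Q=\bigcup_{\alpha<\omega_n}Q_\alpha$ is a free resolution of $M$.

*Vanishing of $\mathrm{Ext}^i(M,N)$ for $i\ge n+2$.* Let $N$ be a module. The complex $\mathrm{Hom}(Q_{\alpha+1}/Q_\alpha,N)$ has $H^i=0$, because $H^i$ sits between $\mathrm{Ext}^{i-1}(M_\alpha,N)=0$ and $\mathrm{Ext}^i(M_{\alpha+1},N)=0$ (note $i-1\ge n+1$). A class in $\mathrm{Ext}^i(M,N)$ is represented by $e:Q_i\to N$ (here $Q_i$ is the degree-$i$ term of $Q$) with $e\circ d=0$. We construct by transfinite recursion compatible maps $h_\alpha:(Q_\alpha)_{i-1}\to N$ with $h_\alpha\circ d=e$ on $(Q_\alpha)_i$. The map $h_0$ exists since $\mathrm{Ext}^i(M_0,N)=0$. Given $h_\alpha$, extend it to some $h':(Q_{\alpha+1})_{i-1}\to N$, which is possible since $(Q_\alpha)_{i-1}$ is a direct summand. Then $e-h'd$ vanishes on $Q_\alpha$, so it is a cocycle of $\mathrm{Hom}(Q_{\alpha+1}/Q_\alpha,N)$ in degree $i$, hence equal to $g\circ d$ with $g$ defined on $(Q_{\alpha+1}/Q_\alpha)_{i-1}$. Put $h_{\alpha+1}=h'+g$. At limits take unions. The union of all $h_\alpha$ shows that $e$ is a coboundary. So $\mathrm{Ext}^i(M,N)=0$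 and $\mathrm{pd}\,M\le n+1$.

**Step 2: from $\pi_0$ to ring spectra.** If $M$ is a flat module over $A\in\mathrm{CAlg}^{\mathrm{cn}}$ with $\mathrm{pd}_{\pi_0A}\pi_0M\le d$, then $\mathrm{Ext}^i_A(M,N)=0$ for $N$ connective and $i>d$. If $d=0$, then $M$ is projective (HA 7.2.2.18), a retract of a free module, and $\mathrm{Ext}^i_A$ from a free module to $N$ is a product of copies of $\pi_{-i}N=0$. If $d\ge1$, choose $f:L\to M$ with $L$ free and $f$ surjective on $\pi_0$. Since $\pi_rM=\pi_rA\otimes_{\pi_0A}\pi_0M$, $f$ is surjective on all $\pi_r$. Since $\pi_0M$ is flat, the sequence $0\to\ker(\pi_0f)\to\pi_0L\to\pi_0M\to0$ stays exact after tensoring with $\pi_rA$, and $\ker(\pi_0f)$ is flat. So $\mathrm{fib}(f)$ is connective and flat with $\pi_0\,\mathrm{fib}(f)=\ker(\pi_0f)$ of $\mathrm{pd}\le d-1$. Conclude by induction from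
$$\mathrm{Ext}^{i-1}_A(\mathrm{fib}(f),N)\to\mathrm{Ext}^i_A(M,N)\to\mathrm{Ext}^i_A(L,N)=0.$$

**Step 3: descendability.** Let $K=\mathrm{cofib}(A\to B)$. Since $\pi_0A\to\pi_0B$ is faithfully flat, it is universally injective with flat cokernel. So $\pi_rA\to\pi_rA\otimes_{\pi_0A}\pi_0B=\pi_rB$ is injective with cokernel $\pi_rA\otimes_{\pi_0A}(\pi_0B/\pi_0A)$. That is, $K$ is flat with $\pi_0K=\pi_0B/\pi_0A$. Hence $K^{\otimes m}$ is flat with $\pi_0=(\pi_0K)^{\otimes m}$. This module is $\aleph_n$-presented: passing to $\pi_0K$ adds one relation, and tensor products of $\aleph_n$-presented modules are $\aleph_n$-presented. Let $I=K[-1]=\mathrm{fib}(A\to B)$. The map $I^{\otimes m}\to A$ is an element of $\mathrm{Ext}^m_A(K^{\otimes m},A)$, which is $0$ for $m=n+2$ by Steps 1 and 2. On the other hand this map is the composite $I^{\otimes m}\to I^{\otimes(m-1)}\to\cdots\to A$, and $\mathrm{cofib}(I^{\otimes(j+1)}\to I^{\otimes j})=B\otimes I^{\otimes j}$. So $\mathrm{cofib}(I^{\otimes m}\to A)\in\mathrm{Th}(B)$. Because $I^{\otimes m}\to A$ is null, $A$ is a retract of this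 cofiber. Thus $A\to B$ is descendable and Theorem B gives the claim.

If $|\pi_0A|,|\pi_0B|<\aleph_\omega$, both are at most $\aleph_n$ for some $n<\omega$, and $\pi_0B$ is $\aleph_n$-presented: use all elements as generators and all linear relations among them. $\square$

## 11. A cover of cardinality $\aleph_\omega$ without descent

For Theorem C(ii) we exhibit a faithfully flat map that is not descendable. Non-descendability is detected by long composites of maps that $B$ does not see.

**Lemma 11.1.** Call a map $f$ in $\mathrm{Mod}_A$ $B$-null if $B\otimes f$ is null. If $A\in\mathrm{Th}(B)$, there is $N$ such that all composites of $N$ $B$-null maps are null.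

*Proof.* Let $\mathcal T_N$ be the class of $X$ with $X\otimes(f_N\cdots f_1)$ null for all composable $B$-null $f_1,\dots,f_N$. Then $B\in\mathcal T_1$, $\mathcal T_N\subset\mathcal T_{N+1}$, and $\mathcal T_N$ is closed under retracts, shifts and $\otimes$ with arbitrary modules. Let $X'\to X\to X''$ be a cofiber sequence with $X'\in\mathcal T_a$, $X''\in\mathcal T_b$; we claim $X\in\mathcal T_{a+b}$. Let $f:U\to V$ be a composite of $b$ and $g:V\to W$ a composite of $a$ $B$-null maps. The map $X\otimes U\to X\otimes V\to X''\otimes V$ equals $X\otimes U\to X''\otimes U\to X''\otimes V$, which is null. So $X\otimes f$ factors through $X'\otimes V\to X\otimes V$. The composite $X'\otimes V\to X\otimes V\to X\otimes W$ factors through $X'\otimes g$, which is null. Hence $X\otimes gf$ is null. So $\bigcup_N\mathcal T_N$ is a thick $\otimes$-ideal containing $B$. It contains $\mathrm{Th}(B)$, and $A\in\mathcal T_N$ for some $N$. $\square$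

**Step 1: the rings.** Let $k=\mathbb F_2$. For $i\ge1$ let $S_i$ be a set with $|S_i|=\aleph_{i-1}$ and $u_i:S_i\to\{0,1\}=k$ a function with both fibers of cardinality $\aleph_{i-1}$. Let $A_i$ be the ring of functions $S_i\to k$ that are constant off a finite set (we say cofinitely constant), $J_i\subset A_i$ the ideal of finitely supported functions, and $B_i=A_i+ku_i$. This is a ring since $J_iu_i\subset J_i$ and $u_i^2=u_i$. The module $B_i/A_i$ is generated by the class of $u_i$. This class is killed by $J_i$ and is nonzero because $u_i$ is not cofinitely constant. As $A_i/J_i=k$, we get $B_i/A_i\simeq A_i/J_i$. Every element of $A_i$ is idempotent, so $A_i$ is von Neumann regular and all its modules are flat. Thus $A_i\to B_i$ is flat and injective with flat cokernel, so $M\to M\otimes_{A_i}B_i$ is injective for every $M$, and $A_i\to B_i$ is faithfully flat. Let $A=\bigotimes_kA_i$, $B=\bigotimes_kB_i$. By Lemma 7.1, $A\to B$ is faithfully flat. Both rings are increasing unions of finite tensor products, of cardinality $\aleph_{n-1}$ for $n$ factors, so both have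 cardinality $\aleph_\omega$.

**Step 2: $B$-null maps.** Let $K_i=A\otimes_{A_i}A_i/J_i$ and let $w_i:K_i[-1]\to A$ be the map classifying $0\to A\to A\otimes_{A_i}B_i\to K_i\to0$. The composite $K_i[-1]\to A\to A\otimes_{A_i}B_i$ is null and $A\to B$ factors through $A\otimes_{A_i}B_i$, so $K_i[-1]\to A\to B$ is null. By adjunction $B\otimes w_i$ is null. Thus
$$w_1\otimes\cdots\otimes w_n:\bigotimes_{i\le n}K_i[-1]\to A$$
is a composite of $n$ $B$-null maps (apply the $w_i$ one factor at a time). We show that it is nonzero for all $n$. By Lemma 11.1, $A\to B$ is then not descendable, and by Theorem B descent fails along it.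

**Step 3: reduce to finitely many factors.** Base change along the retraction $A\to R:=A_1\otimes_k\cdots\otimes_kA_n$ given by the value at infinity $A_i\to k$ for $i>n$. It suffices to show that the resulting map over $R$ is nonzero. Let $w_i^0:A_i/J_i[-1]\to A_i$ classify $0\to A_i\to B_i\to A_i/J_i\to0$. Over $R$, $w_i$ becomes $R\otimes_{A_i}w_i^0$, and the tensor product over $R$ of these is the external product $w_1^0\otimes_k\cdots\otimes_kw_n^0$.

**Step 4: write it on a resolution.** For $s\in S_i$ let $\delta_s\in A_i$ be its indicator function. Then $J_i=\bigoplus_sA_i\delta_s$ is projective, since each $\delta_s$ is an idempotent. So $L_i=(J_i\to A_i)$ is a projective resolution of $A_i/J_i$. Lifting $A_i\to A_i/J_i\simeq B_i/A_i$ to $A_i\to B_i$ by $1\mapsto u_i$ and restricting to $J_i$, we see that $w^0_i$ is represented by $\varphi_i:J_i\to A_i$, $a\mapsto au_i$. (Signs play no role over $\mathbb F_2$.) So the external product is represented by $\varphi=\bigotimes\varphi_i:J_1\otimes_k\cdots\otimes_kJ_n\to R$ in top degree $n$ on the projective resolution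 $\bigotimes_kL_i$. It is null iff $\varphi=h\circ d$ for an $R$-linear $h=(h_i)_i$, where $h_i$ is defined on the tensor product with $J_i$ replaced by $A_i$.

**Step 5: a combinatorial identity.** Regard $R$ as functions on $\prod_{i\le n}S_i$ and put $\delta_s=\bigotimes\delta_{s_j}$ for $s=(s_1,\dots,s_n)$. Suppose $\varphi=hd$. The element $\epsilon=\bigotimes_{j\ne i}\delta_{s_j}\otimes1$ is idempotent in $R$, so by linearity $h_i$ sends it to an element of $\epsilon R\simeq A_i$, that is, to a cofinitely constant function $s_i\mapsto f_i(s)$. Multiplying by $\delta_{s_i}$, $h_i$ sends $\delta_s$ to $f_i(s)\delta_s$. Since $\varphi(\delta_s)=u_1(s_1)\cdots u_n(s_n)\delta_s$, evaluating $\varphi=hd$ on all $\delta_s$ gives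
$$u_1(s_1)\cdots u_n(s_n)=\sum_{i=1}^nf_i(s)\quad\text{for all }s, \tag{12}$$
with each $f_i$ cofinitely constant in $s_i$ for fixed $(s_j)_{j\ne i}$.

**Step 6: (12) is impossible.** We use induction on $n$. For $n=1$, (12) says that $u_1$ is cofinitely constant, which it is not, since both its fibers are infinite. Let $n\ge2$. For each $s'\in S_1\times\cdots\times S_{n-1}$ the function $f_n(s',\cdot)$ is constant off a finite set. The union of these finite sets over all $s'$ has cardinality at most $\aleph_{n-2}<\aleph_{n-1}$. Both fibers of $u_n$ have cardinality $\aleph_{n-1}$, so there are $t,t'\in S_n$ outside the union with $u_n(t)=1$, $u_n(t')=0$. Then $f_n(s',t)=f_n(s',t')$ for all $s'$. Subtracting (12) at $t'$ from (12) at $t$,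
$$u_1(s_1)\cdots u_{n-1}(s_{n-1})=\sum_{i<n}\bigl(f_i(s',t)-f_i(s',t')\bigr)\quad\text{for all }s'=(s_1,\dots,s_{n-1}),$$
and each summand is cofinitely constant in $s_i$. This contradicts the case $n-1$. So no such $h$ exists, $w_1\otimes\cdots\otimes w_n\ne0$ for every $n$, and Theorem C(ii) is proved. $\blacksquare$
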